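# Sparse Cholesky orderings within a polylogarithmic factor of the optimum, for every degree

## A five-vertex star, eliminated in three orders

Take the matrix with rows and columns indexed by $r,s_1,s_2,b_1,b_2$,
$$A=\begin{pmatrix}5&-1&-1&-1&-1\\-1&5&0&0&0\\-1&0&5&0&0\\-1&0&0&5&0\\-1&0&0&0&5\end{pmatrix}.$$
It is symmetric and strictly diagonally dominant, hence positive definite, so it has a Cholesky decomposition $A=LL^\top$ with $L$ lower triangular. The factor is computed by symmetric elimination: eliminating $k$ records column $k$ of $L$ and replaces each remaining entry $A_{ij}$ by $A_{ij}-A_{ik}A_{kj}/A_{kk}$.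

Eliminate $r$ first. The remaining $4\times4$ block is $5I-\frac15J$, with $J$ the all-ones matrix. Its off-diagonal entries are all $-\frac15$, and later steps only subtract nonnegative numbers from them. So every entry of $L$ on or below the diagonal is nonzero: $15$ nonzeros.

Eliminate $r$ last. Removing a leaf changes only the diagonal entry of $r$. Each leaf column has two nonzeros, the column of $r$ has one: $9$ nonzeros.

Now use the order $s_1,s_2,r,b_1,b_2$. The columns of $s_1,s_2$ have two nonzeros each. The column of $r$ has three, in rows $r,b_1,b_2$. Eliminating $r$ fills the pair $b_1,b_2$, so the last two columns have $2$ and $1$. The total is $10$. What matters is that $r$ waits until $s_1,s_2$ are gone. If $r$ goes first, all four products $\{s_1,s_2\}\times\{b_1,b_2\}$ fill in. This small fact comes back below, and there it costs a large factor.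

**Standing setting.** Let $A$ be a symmetric positive definite $n\times n$ matrix, $n\ge2$, and let $G=G_A=(V,E)$ be the graph on $V=\{1,\dots,n\}$ with an edge $\{i,j\}$, $i\ne j$, whenever $A_{ij}\ne0$ or $A_{ji}\neq 0$. Let $d$ be its maximum degree. We assume no numerical cancellation, so the nonzero pattern of the factor depends only on the pattern of the matrix. Choosing a permutation matrix $P$ and factoring $P^\top AP$ means choosing an ordering $\pi$ of $V$. Let $c_\pi(v)$ be the number of nonzeros in column $v$ of the factor, diagonal included, and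
$$\mathrm{OPT}(A)=\min_\pi\sum_{v\in V}c_\pi(v). \tag{1}$$

In graph terms, eliminating $v$ makes its not yet eliminated neighbors pairwise adjacent. The **filled graph** of $\pi$ is $G$ together with all edges created this way, and for $w$ after $v$ the entry $(w,v)$ of $L$ is nonzero iff $vw$ is an edge of the filled graph. For the star with $r$ first, the filled graph is $K_5$; with $r$ last, it is the star.

**Lemma 1 (path lemma, Rose–Tarjan–Lueker 1976).** For $w$ after $v$, the entry $(w,v)$ of $L$ is nonzero iff $G$ has a $v$–$w$ path all of whose interior vertices precede $v$.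

*Proof.* For the forward direction we use induction on the position of $v$. A filled edge $vw$ is an edge of $G$, or it was created by eliminating some $k$ before $v$ with $kv,kw$ filled edges. By induction there are $k$–$v$ and $k$–$w$ paths with interiors preceding $k$. Their union contains a $v$–$w$ path whose interior precedes $v$. For the converse we use induction on the length of the path. Length one is an edge. Otherwise let $k$ be the latest interior vertex. The parts from $v$ to $k$ and from $k$ to $w$ have interiors preceding $k$, so $kv$ and $kw$ are filled edges, and eliminating $k$, which precedes both $v$ and $w$, creates $vw$. $\square$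

Some cases by hand. If $G$ is a tree, eliminate a leaf repeatedly: there is no fill, and $\mathrm{OPT}=n+(n-1)=2n-1$. This includes stars, where $d=n-1$. If $G$ is a cycle of length $n\ge4$, eliminating any vertex adds one edge and leaves a cycle of length $n-1$. So every ordering creates exactly $n-3$ fill edges and $\mathrm{OPT}=3n-3$. In these cases the degree plays no role.

In general, finding an ordering that attains $\mathrm{OPT}(A)$ is NP-hard. So one asks for approximation, and the question of these notes is whether the degree must enter. It is Problem 11.2.1 of "Lecture 11: Sparse Cholesky Decomposition" (http://yintat.com/teaching/cse599-winter18/12_2.pdf): can one get a $\tilde O(1)$ approximation ratio on fill-in without the $d$ dependence? The answer is yes.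

**Theorem 2.** There are an absolute constant $C_0$ and a deterministic polynomial-time algorithm which, for every $n\ge2$ and every symmetric positive definite $n\times n$ matrix $A$ satisfying the no-cancellation assumption, outputs $P$ such that the Cholesky factor of $P^\top AP$ has at most $C_0\log_2^9n\cdot\mathrm{OPT}(A)$ nonzeros.

There is no bound on $d$ and no complexity hypothesis.

## Nested dissection, and a graph on which it loses $\sqrt d$

A set $S$ is a **$\frac12$-balanced node separator** of a graph with vertex set $V$ if every component left after removing $S$ has at most $|V|/2$ vertices. In the five-vertex star, $\{r\}$ is one. **Nested dissection** takes a minimum such $S$, orders each component of $G-S$ recursively, and puts $S$ last, in any order (a graph with at most one vertex is output as it is). The known result we start from is that this gives at most $O(\sqrt d\log^2n)\cdot\mathrm{OPT}(A)$ nonzeros; with $\alpha$-approximate minimum balanced separators the ratio is $O(\sqrt d\,\alpha^2\log^2n)$. The natural hope is that a better analysis removes $\sqrt d$. It cannot.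

**Proposition 3.** There are graphs with $d\to\infty$, $n=\Theta(d^{3/2})$, on which the nested dissection ordering with exact minimum separators produces $\Omega(\sqrt d)\cdot\mathrm{OPT}=\Omega(n^{1/3})\cdot\mathrm{OPT}$ nonzeros.

*Proof.* **The graph.** Let $q\ge9$ and $w=\lceil\sqrt q\,\rceil$. Take an independent set $B$ of size $q$ and $3q$ disjoint gadgets $A_j$. Each $A_j$ has an independent set $S_j$ of size $w$ joined completely to two disjoint cliques $Q_j,Q_j'$ of size $2w$, with no edges between $Q_j$ and $Q_j'$. One vertex $r_j\in Q_j$ is adjacent to all of $B$. So $|A_j|=5w$ and $n=q+15qw$. Degrees are $3q$ on $B$, $q+3w-1$ at $r_j$, $4w$ on $S_j$, and $3w-1$ elsewhere. Since $w\le\sqrt q+1$ and $q\ge9$, we have $3w-1\le 3\sqrt q+2\le2q$ and $4w\le4\sqrt q+4\le3q$, so $d=3q$ and $n=\Theta(d^{3/2})$.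

This graph belongs to a legitimate matrix: $(d+1)I$ minus the adjacency matrix. It is strictly diagonally dominant, hence positive definite, so pivots are always positive. Its off-diagonal entries are $\le0$, and this persists: $A_{ij}-A_{ik}A_{kj}/A_{kk}$ is a nonpositive number minus a nonnegative one, and it vanishes only if both vanish. So no cancellation occurs, in any order.

**What nested dissection does.** The set $B$ is $\frac12$-balanced: its removal leaves the gadgets, of size $5w$. Let $|S|\le q$ and $S\ne B$. Then some $b\in B$ survives, and at least $2q$ gadgets are untouched by $S$. They are all connected to $b$, so its component has at least $10qw+1>\frac12(q+15qw)=n/2$ vertices. Hence $B$ is the unique minimum separator. Inside $A_j$, the set $S_j$ is $\frac12$-balanced, since it leaves two cliques of size $2w\le\frac52w$. Let $|S|\le w$ and $S\ne S_j$. Some $s\in S_j$ survives; it is adjacent to all remaining vertices of $Q_j\cup Q_j'$, at least $3w$ of them, and these are adjacent to all remaining vertices of $S_j$. So all of the at least $4w>\frac52w$ remaining vertices are connected, and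 $S_j$ is the unique minimum separator. In the resulting ordering $r_j$ precedes $S_j$, which precedes $B$. For $s\in S_j$, $b\in B$ the path $s\,r_j\,b$ makes the entry $(b,s)$ nonzero. The total is at least $3q\cdot w\cdot q\ge3q^{5/2}$.

**A better ordering.** For each $j$ order $Q_j',S_j,Q_j\setminus\{r_j\}$; then all $r_j$; then $B$. A path leaving $A_j$ passes through $r_j$. So the columns of $A_j\setminus\{r_j\}$ stay in $A_j$, with at most $5w$ entries each. A path from $r_j$ to another gadget passes through $B$, which is later, so the column of $r_j$ lies in $\{r_j\}\cup B$. Columns of $B$ lie in $B$. The total is at most $75qw^2+3q(q+1)+q^2=O(q^2)$. The ratio is $\Omega(\sqrt q)=\Omega(\sqrt d)=\Omega(n^{1/3})$. $\square$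

This is the star again, with $r_j$ in the center, $S_j$ and $B$ as leaves. Nested dissection looks only at the cluster $A_j$, and there $S_j$ is the right separator. It does not see that $A_j$ hangs on a large boundary $B$, and that every vertex of $S_j$ will pay for all of $B$. If one first removes the single vertex $r_j$ from $A_j$, it pays $1+q$; after that, $A_j\setminus\{r_j\}$ has boundary $\{r_j\}$, and $S_j$ pays only about $w(w+1)$. Removing $r_j$ does not balance anything, but it cuts the cluster off from its boundary. The algorithm below allows both kinds of steps: split the cluster, or cut off a constant fraction of its boundary.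

## Dissections and their cost

We write $N_F(U)$ for the set of vertices outside $U$ adjacent in the graph $F$ to $U$, and $N=N_G$.

**Definition (dissection).** A dissection of a graph $F$ on $V$ is a rooted tree whose nodes $t$ carry sets $S_t\subseteq C_t\subseteq V$, possibly empty. The root has $C=V$. The clusters of the children of $t$ partition $C_t\setminus S_t$, with no $F$-edges between different children. Leaves have $S_t=C_t$. Its depth is the maximum number of nodes on a root–leaf path.

Each $v$ lies in exactly one $S_t$; call that node $t(v)$. Clusters at equal depth are disjoint. A dissection of $F$ is one of every subgraph of $F$ on $V$.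

Every $u\in N_F(C_t)$ lies in $S_s$ for a proper ancestor $s$ of $t$. Indeed, let $s$ be the deepest ancestor of $t$ with $u\in C_s$. If $u\notin S_s$, then $u$ lies in a child of $s$ other than the one leading to $t$, and there is an $F$-edge between two children, which is impossible.

**Lemma 4.** Given a dissection of $G$, order $V$ so that for every $t$ the vertices of $C_t\setminus S_t$ precede $S_t$. Then for $v\in S_t$ the column of $v$ lies in $S_t\cup N(C_t)$. Hence $c(v)\le|S_t|+|N(C_t)|$, and for every real $p\ge1$
$$\sum_vc(v)^p\le\sum_t|S_t|\,\big(|S_t|+|N(C_t)|\big)^p. \tag{2}$$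

*Proof.* Such orders exist: work bottom-up. Take a path from $v\in S_t$ to a later $w$ with interior preceding $v$. If it leaves $C_t$, its first vertex outside lies in $N(C_t)$, hence in $S_s$ for a proper ancestor $s$, hence after $v\in C_s\setminus S_s$. It is not an interior vertex, so it is $w$. If the path stays in $C_t$, then $w\in C_t$ is later than $v$, so $w\in S_t$. The diagonal entry $v$ is in $S_t$. $\square$

*Example.* On the path $a\,b\,c\,d\,e$, take $S=\{c\}$ at the root, then $\{b\}$ and $\{d\}$ in the clusters $\{a,b\}$ and $\{d,e\}$, then the leaves $\{a\}$, $\{e\}$. For $p=1$ the right side of (2) is $1+2+2+2+2=9=2\cdot5-1$, the optimum.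

We call $|S_t|(|S_t|+|N(C_t)|)^p$ the cost of the node $t$. Everything will be proved with the parameter $p$, since this gives a stronger theorem at no extra effort. On a first reading take $p=1$ throughout; the algorithm does not depend on $p$.

Recall that a chordal graph is one that has a perfect elimination ordering (an ordering in which the later neighbors of each vertex form a clique), that $\mathrm{tw}(G)+1$ is the minimum clique number of a chordal supergraph of $G$ on $V$, and that the treedepth $\mathrm{td}(G)$ is the minimum height, in vertices, of a rooted forest on $V$ in which every edge of $G$ joins an ancestor and a descendant. The elimination tree of an ordering makes the first off-diagonal nonzero of column $v$ the parent of $v$.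

**Theorem 5.** The single ordering $\pi$ output by the algorithm of Theorem 2 satisfies simultaneously, with an absolute constant $C_0$:

1. for every real $p\ge1$: $\big(\sum_vc_\pi(v)^p\big)^{1/p}\le C_0\log_2^9n\cdot\min_\sigma\big(\sum_vc_\sigma(v)^p\big)^{1/p}$;
2. $\max_vc_\pi(v)\le C_0\log_2^3n\cdot(\mathrm{tw}(G)+1)$;
3. the elimination tree has height (in vertices) at most $C_0\log_2^3n\,(\mathrm{tw}(G)+1)\le C_0\log_2^3n\cdot\mathrm{td}(G)$.

The plan of the proof is a comparison. First, the optimum can be turned into a shallow dissection $\mathcal X$ of nearly optimal cost. Then our algorithm, which does not know $\mathcal X$, is charged against it cluster by cluster.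

## The filled graph of an optimal ordering and its elimination forest

Fix $p\ge1$, an ordering minimizing $\sum_vc(v)^p$, and its filled graph $H\supseteq G$. Let $\mathrm{madj}(v)$ be the set of later $H$-neighbors of $v$, and put
$$\kappa_v=1+|\mathrm{madj}(v)|=c(v),\qquad M=\sum_v\kappa_v^p .$$
For $p=1$, $M=\mathrm{OPT}(A)$. The set $\mathrm{madj}(v)$ is a clique of $H$: for $u,w\in\mathrm{madj}(v)$, join the two paths of Lemma 1 at $v$; all interior vertices of the resulting walk precede $u$ and $w$, so $uw$ is a filled edge. Thus the ordering is a perfect elimination ordering of $H$.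

**Lower bound from cliques.** For $W\subseteq V$ let $\omega_W$ be the maximum clique size of $H[W]$ and
$$f(W)=\sum_{v\in W}\big(1+|\mathrm{madj}(v)\cap W|\big)^p .$$
For disjoint sets $W_i$ we have $\sum_if(W_i)\le M$. In a maximum clique of $H[W]$ the $l$-th latest vertex has at least $l-1$ later neighbors in the clique, so
$$f(W)\ \ge\ \sum_{l=1}^{\omega_W}l^p\ \ge\ \int_0^{\omega_W}y^p\,dy=\frac{\omega_W^{p+1}}{p+1}. \tag{3}$$

**Elimination forests.** Let $F$ be any graph with an ordering in which every $\mathrm{madj}(v)$ (later $F$-neighbors) is a clique. Let $\mathrm{par}(v)$ be the earliest vertex of $\mathrm{madj}(v)$, if there is one. This defines a rooted forest; let $T_v$ be the subtree of $v$, including $v$.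

*Example.* The $4$-cycle $1\,2\,3\,4$ in this order gets the fill edge $24$. Then $\mathrm{madj}(1)=\{2,4\}$, $\mathrm{madj}(2)=\{3,4\}$, $\mathrm{madj}(3)=\{4\}$, $\mathrm{madj}(4)=\emptyset$, and the forest is the path $1\to2\to3\to4$ with root $4$. For $W=\{1,2,4\}$ and $p=1$, $f(W)=3+2+1=6$, and (3) reads $6\ge6\ge\frac92$.

**Lemma 6.** In this situation
$$\mathrm{madj}(v)\setminus\{\mathrm{par}(v)\}\subseteq\mathrm{madj}(\mathrm{par}(v)), \tag{4}$$
the set $\mathrm{madj}(v)$ consists of proper ancestors of $v$, every edge of $F$ joins an ancestor and a descendant, and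
$$N_F(T_v)=\mathrm{madj}(v). \tag{5}$$

*Proof.* The vertices of $\mathrm{madj}(v)$ other than $\mathrm{par}(v)$ are later than $\mathrm{par}(v)$ and adjacent to it, since $\mathrm{madj}(v)$ is a clique. This is (4). If $u\in\mathrm{madj}(v)$, then $u=\mathrm{par}(v)$ or $u\in\mathrm{madj}(\mathrm{par}(v))$; iterating, we reach $u$ by going up. So $u$ is a proper ancestor, and the statement on edges follows. In (5), "$\supseteq$" is clear. Let $u\notin T_v$ be adjacent to $x\in T_v$. Then $u$ is not a descendant of $x$, so it is an ancestor of $x$ outside $T_v$, that is, a proper ancestor of $v$, and $u\in\mathrm{madj}(x)$. If $x\ne v$, then $\mathrm{par}(x)\in T_v$ differs from $u$, so $u\in\mathrm{madj}(\mathrm{par}(x))$ by (4). Repeating this up to $v$ gives $u\in\mathrm{madj}(v)$. $\square$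

## A shallow dissection whose cost is near the optimum

The elimination forest of $H$ is itself a kind of dissection with one-vertex separators and cost $M$, but it may be very deep: a path eliminated from one end has an elimination forest of depth $n$. Depth is what we lose when we compare level by level, so we must make it polylogarithmic.

**Lemma 7.** There is a dissection $\mathcal X$ of $H$ (hence of $G$) of depth at most $D=O(\log^3n)$, a bound depending only on $n$, in which every $S_t$ is a clique of $H$ and
$$\sum_t|S_t|\big(|S_t|+|N_H(C_t)|\big)^p\le KM,\qquad K=6^p(p+1)D .$$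

*Proof.* **Step 1: heavy paths, to bound how often a chain changes its path.** Let $T$ be the elimination forest of $H$. Each non-leaf chooses a child with largest subtree, its heavy child; the other children are light. This decomposes $T$ into heavy paths. A light child $u$ of $v$ has $|T_u|\le|T_v|/2$, so every root–leaf path of $T$ meets at most $\log_2n+1$ heavy paths. It remains to dissect along one heavy path.

**Step 2: segments, to describe the clusters we shall use and their boundaries.** Let $v_1,\dots,v_k$ be a heavy path, $v_1$ on top and $v_k$ a leaf. Put $A_i=\mathrm{madj}(v_{i+1})$ for $0\le i<k$, $A_k=\emptyset$, and $T_{v_{k+1}}=\emptyset$. Since $\mathrm{par}(v_{i+1})=v_i$, (4) gives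
$$x\in A_i,\ i\ge1,\ x\ne v_i\ \Longrightarrow\ x\in A_{i-1}. \tag{6}$$
For $I=[a,b]\subseteq[1,k]$ let
$$P_I=\{v_a,\dots,v_b\},\quad W_I=T_{v_a}\setminus T_{v_{b+1}},\quad \Lambda_I=A_{a-1},\quad R_I=P_I\cap A_b,$$
$$U_I=W_I\setminus R_I,\qquad \mu_I=\sum_{i\in I}\kappa_{v_i}^p .$$
Think of $\Lambda_I$ as the boundary above the segment, and of $R_I$ as the part of the segment seen from below, already removed. Two facts:
$$N_H(U_I)\subseteq\Lambda_I\cup R_I, \tag{7}$$
$$\text{every clique }Q\subseteq P_I\text{ of }H\text{ has }|Q|\le Y_I:=\big((p+1)\mu_I\big)^{1/(p+1)} . \tag{8}$$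
For (7): neighbors outside $T_{v_a}$ are in $\mathrm{madj}(v_a)=\Lambda_I$ by (5). Suppose $y\in T_{v_{b+1}}$ is adjacent to $x\in U_I$. Then $x\in\mathrm{madj}(v_{b+1})=A_b$ by (5), so $x$ is a proper ancestor of $v_{b+1}$ in $T_{v_a}$, that is, $x\in P_I\cap A_b=R_I$, a contradiction. All other vertices of $T_{v_a}$ are in $U_I\cup R_I$. For (8): in order of increasing index, the $l$-th vertex of $Q$ has $l-1$ members of $Q$ in its $\mathrm{madj}$, so $\mu_I\ge\sum_{l\le|Q|}l^p\ge|Q|^{p+1}/(p+1)$.

**Step 3: the dissection, with the cut position left open.** The root has $C=V$, $S=\emptyset$, and its children are the trees of $T$. There are no $H$-edges between them. A cluster $T_u$ that is a whole tree or a light subtree equals $U_{[1,k]}$ for the heavy path starting at $u$, since $A_k=\emptyset$ makes $R_{[1,k]}=\emptyset$. We process a node with cluster $U_I$, $I=[a,b]$, as follows.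

If $a=b$: put $S=\{v_a\}\setminus R_I$, with the light subtrees at $v_a$ as children. They partition $U_I\setminus S$, and by Lemma 6 there are no $H$-edges between them. If there are none, $S=U_I$ and the node is a leaf. If $S=\{v_a\}$, then $R_I=\emptyset$, and by (7) the cost is at most $(1+|\Lambda_I|)^p=\kappa_{v_a}^p=\mu_I$. Otherwise the cost is $0$.

If $a<b$: choose $h\in[a,b-1]$, put $S=(A_h\cap P_I)\setminus R_I$, and take $U_{[a,h]}$ and $U_{[h+1,b]}$ as children. We check that this is legitimate for every $h$.

The children partition $U_I\setminus S$: since $A_h=\mathrm{madj}(v_{h+1})$ consists of proper ancestors of $v_{h+1}$, we have $A_h\cap P_I=A_h\cap P_{[a,h]}=R_{[a,h]}$. Write $R_1$ for this set and $R_2=R_{[h+1,b]}=P_{[h+1,b]}\cap A_b$. If $v_i\in R_I$ with $i\le h$, then $v_i\in A_b$, and (6) applied for the indices $b,b-1,\dots,h+1$, all different from $i$, gives $v_i\in A_h$, so $v_i\in R_1$. Hence $R_I\cup S=R_1\cup R_2$. Since $W_I=W_{[a,h]}\sqcup W_{[h+1,b]}$, the set $U_I\setminus S=W_I\setminus(R_1\cup R_2)$ is the disjoint union of $U_{[a,h]}=W_{[a,h]}\setminus R_1$ and $U_{[h+1,b]}=W_{[h+1,b]}\setminus R_2$.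

There are no $H$-edges between the children: by (7), $N_H(U_{[h+1,b]})\subseteq A_h\cup P_{[h+1,b]}$. The set $P_{[h+1,b]}$ is disjoint from $W_{[a,h]}$. The members of $A_h$ in $T_{v_a}$ are proper ancestors of $v_{h+1}$ in $T_{v_a}$, so they form $R_1$, which was removed from $U_{[a,h]}$.

Finally $S$ is a clique, being contained in $\mathrm{madj}(v_{h+1})$.

**Why not always cut in the middle.** Halving would give depth $O(\log^2 n)$ at once, but the cost can be far too large. Let $p=1$ and $s\ge 17$. Take a clique $Q$ of size $s^2$ and $s^2$ copies of the following: a path $v_1,\dots,v_{2s+2}$, with $v_1$ adjacent to all of $Q$, and with $v_2,\dots,v_{s+2}$ made into a clique. Order each copy from $v_{2s+2}$ up to $v_1$, and $Q$ last. There is no fill, so this is optimal for $p=1$. In a copy, $v_1$ has $\kappa=s^2+1$, $v_2$ has $2$, the vertices $v_3,\dots,v_{s+2}$ have $2,\dots,s+1$, and the remaining $s$ have $2$. So each copy contributes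
$$s^2+3+3s+\tfrac12s(s+1)\le8s^2,$$
and $M\le\frac12s^2(s^2+1)+8s^4\le9s^4$. All but one of the copies are light subtrees. The middle of $[1,2s+2]$ is $h=s+1$, with $S=\{v_2,\dots,v_{s+1}\}$ and boundary $Q$. Each such cut costs at least $s\cdot s^2$, in total at least $(s^2-1)s^3\ge\frac12s^5\ge\frac s{18}M$, while $n=2s^3+3s^2$. The trouble is that the boundary $Q$ is large at the top of the segment only. The remedy is to cut where the boundary has dropped: here $h=1$, with $S=\{v_1\}$ and cost $1+s^2$.

**Step 4: the choice of $h$, to make every node cost at most $6^p(p+1)\mu_I$.** Write $\Lambda=\Lambda_I$, $R=R_I$, $Y=Y_I$, $\lambda=|\Lambda|$, and $m=\lfloor(a+b)/2\rfloor\in[a,b-1]$. The vertices of $\Lambda$ are proper ancestors of $v_a$, so by (6) the sets $A_i\cap\Lambda$, $i=a-1,a,\dots$, are nonincreasing. Let $j\in[a,b-1]$ be the least index with $|A_j\cap\Lambda|\le\lambda/2$, if one exists.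

- Case 1, $\lambda\le4Y$: $h=m$.
- Case 2, $\lambda>4Y$, and $j$ does not exist or $j\ge m$: $h=m$.
- Case 3, $\lambda>4Y$ and $j<m$: $h=j$.

(In the example above $\mu_I\le8s^2$, so $4Y\le16s<s^2=\lambda$, and $j=1$: Case 3 applies.)

Always $|S|,|R|\le Y$ by (8), since both are cliques inside $P_I$. In Case 1 the cost is, by (7), at most $|S|(|S|+|R|+\lambda)^p\le Y(6Y)^p=6^p(p+1)\mu_I$.

In Cases 2 and 3 we claim $|A_{i-1}\cap\Lambda|>\lambda/2$ for all $i\in[a,h]$. For $i=a$ the set is $\Lambda$ itself. For $i>a$ we have $a\le i-1<h$, and $h\le j$ if $j$ exists, so $i-1$ is not an index with $|A_{i-1}\cap\Lambda|\le\lambda/2$. Hence $\kappa_{v_i}=1+|A_{i-1}|>\lambda/2$ for these $i$. Since $S\subseteq P_{[a,h]}$, we have $|S|\le h-a+1$ and so $\mu_I\ge|S|(\lambda/2)^p$. As $|S|+|R|\le2Y<\lambda/2$, the cost is at most $|S|(3\lambda/2)^p\le3^p\mu_I$.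

**Step 5: the cost of one depth.** Attach to each node $U_I$ the set $W_I\supseteq P_I$. The children of a node have disjoint sets $W$ inside the parent's: $W_I=W_{[a,h]}\sqcup W_{[h+1,b]}$ if $a<b$, and $W_I=\{v_a\}\sqcup(\text{light subtrees})$ if $a=b$. The trees of $T$ are disjoint as well. So nodes of equal depth have disjoint sets $P_I$, their $\mu_I$ sum to at most $M$, and each depth costs at most $6^p(p+1)M$. Multiplying by the depth bound $D$ gives $KM$.

**Step 6: the depth.** Consider a chain inside one heavy path, and call a step halving if the child segment has at most $\lceil\mathrm{len}/2\rceil$ vertices, where $\mathrm{len}=b-a+1$. For $h=m$ both children have this property, since their lengths are $\lceil\mathrm{len}/2\rceil$ and $\lfloor\mathrm{len}/2\rfloor$. In Case 3 the left child is shorter still. The only other steps go to the right child $[j+1,b]$ in Case 3, which is shorter than its parent and has upper boundary $A_j$. A member of $A_j$ that is a proper ancestor of $v_a$ is in $\Lambda$ by (6); the other members are in $P_I$ and form a clique. So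
$$|A_j|\le|A_j\cap\Lambda|+|A_j\cap P_I|\le\tfrac\lambda2+Y\le\tfrac34\lambda .$$
Such steps need $\lambda>4Y\ge4$ (note $Y\ge1$, as $\mu_I\ge1$) and $\lambda\le n$, so at most $\log_{4/3}n+1$ of them are consecutive. At most $\lceil\log_2n\rceil$ halving steps occur per heavy path: before the $i$-th of them the length is at most $\lceil n/2^{i-1}\rceil$ and at least $2$, so $2^{i-1}<n$. A chain therefore has at most
$$1+\lceil\log_2n\rceil+(\lceil\log_2n\rceil+1)(\log_{4/3}n+1)=O(\log^2n)$$
nodes per heavy path. It meets at most $\log_2n+1$ heavy paths by Step 1, so the depth is $O(\log^3n)$, including the root. $\square$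

## Region growing with vertex weights

Now we turn to the algorithm. It has to find small separators, and it does so by rounding linear programs.

Let $C\subseteq V$ with $G[C]$ connected and $|C|=N_C\ge2$. For $x\in\mathbb R_{\ge0}^C$ write $\|x\|=\sum_{v\in C}x_v$, and let $d_x(u,v)$ be the minimum over $u$–$v$ paths in $G[C]$ of the total $x$-weight of the path, endpoints included. So $d_x(u,u)=x_u$. For instance, on the path $a\,b\,c$ with all weights $\frac13$, $d_x(a,a)=\frac13$, $d_x(a,b)=\frac23$, $d_x(a,c)=1$.

**Lemma 8.** Let $x$ be rational with $\|x\|>0$, and $r>0$ rational. One can find in polynomial time $S\subseteq C$ with $|S|\le\frac{2\ln(N_C+1)}r\|x\|$ such that $d_x(y,y')<2r$ whenever $y,y'$ lie in one component of $G[C\setminus S]$.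

*Proof.* **Step 1: the growing ball.** Keep a set $R$ of remaining vertices, initially $C$. While $R\ne\emptyset$, pick $z\in R$. Let $d'(v)$ be the weighted distance from $z$ in $G[R]$, both endpoints counted, and $a_v=d'(v)-x_v\ge0$ (both $\infty$ if $v$ is unreachable). Think of $v$ as occupying the interval from $a_v$ to $d'(v)$. The volume of the ball of radius $\rho$ is
$$\varphi(\rho)=\frac{\|x\|}{N_C}+\sum_{v\in R}\max\big(0,\min(x_v,\rho-a_v)\big).$$
The breakpoints are $0$, $r$ and those values $a_v,d'(v)$ that lie in $[0,r]$. For an interval $(\rho_1,\rho_2)$ between consecutive breakpoints put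
$$\mathrm{Int}=\{v\in R:d'(v)\le\rho_1\},\qquad\partial=\{v\in R:a_v\le\rho_1,\ d'(v)\ge\rho_2\}.$$
Since no breakpoint lies inside the interval, a vertex has $a_v<\rho<d'(v)$ for $\rho$ in it iff $v\in\partial$. So $\varphi$ has slope $|\partial|$ there.

**Step 2: some interval has a small $\partial$.** Suppose $|\partial|>\frac{\ln(N_C+1)}r\varphi(\rho_2)$ on every interval. As $\varphi\le\varphi(\rho_2)$ there, $(\ln\varphi)'=|\partial|/\varphi>\frac{\ln(N_C+1)}r$ on all intervals, and integration over $[0,r]$ gives $\ln(\varphi(r)/\varphi(0))>\ln(N_C+1)$. But $\varphi(0)=\|x\|/N_C$ and $\varphi(r)\le\|x\|/N_C+\|x\|$, a contradiction. So the interval that minimizes the rational number $|\partial|/\varphi(\rho_2)$, which the algorithm selects, satisfies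
$$|\partial|\le\frac{\ln(N_C+1)}r\varphi(\rho_2)\le\frac{\ln(N_C+1)}r\Big(\frac{\|x\|}{N_C}+\sum_{v\in\mathrm{Int}\cup\partial}x_v\Big).$$
For the second inequality: a nonzero summand of $\varphi(\rho_2)$ is at most $x_v$ and has $a_v<\rho_2$, so $a_v\le\rho_1$; and $d'(v)\le\rho_1$ or $d'(v)\ge\rho_2$. So $v\in\mathrm{Int}\cup\partial$.

**Step 3: the total size.** Put $\partial$ into $S$ and replace $R$ by $R\setminus(\mathrm{Int}\cup\partial)$. Since $a_z=0\le\rho_1$, $z\in\mathrm{Int}\cup\partial$, so there are at most $N_C$ rounds. The sets $\mathrm{Int}\cup\partial$ of different rounds are disjoint. Summing, the terms $\|x\|/N_C$ give at most $\|x\|$, the others at most $\|x\|$, so $|S|\le\frac{2\ln(N_C+1)}r\|x\|$.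

**Step 4: separation.** If in some round $u\in\mathrm{Int}$ and $v\in R\setminus\mathrm{Int}$ are adjacent, then $d'(v)\le d'(u)+x_v$, so $a_v\le d'(u)\le\rho_1<d'(v)$. Hence $d'(v)\ge\rho_2$ and $v\in\partial$. So there are no edges between the sets $\mathrm{Int}$ of different rounds, and each component of $G[C\setminus S]$ lies in a single $\mathrm{Int}$. For $y,y'$ in it, going through $z$ gives $d_x(y,y')\le d'(y)+d'(y')\le2\rho_1<2r$. $\square$

## Two linear programs: balance, and separation from the boundary

Let $B=N(C)$ and $\beta=|B|$. Both programs minimize $\|x\|$ over $x\ge0$ and auxiliary $\delta$.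

- $\mathrm{LP}_{\rm bal}(C)$: $0\le\delta_{uv}\le1$ and $\delta_{uv}\le d_x(u,v)$ for $(u,v)\in C\times C$, and $\sum\delta_{uv}\ge N_C^2/4$.
- $\mathrm{LP}_{\rm pair}(C)$, for $\beta\ge1$: $0\le\delta_{vb}\le1$ for $(v,b)\in C\times B$, $\delta_{vb}\le d_x(v,u)$ for all $u\in N(b)\cap C$, and $\sum\delta_{vb}\ge N_C\beta/4$.

The first asks to separate many pairs inside $C$, the second to separate many vertices of $C$ from many boundary vertices. *Example.* In the gadget $C=A_j$ of Proposition 3, $B=N(C)$ and each $b\in B$ has the single neighbor $r_j$ in $C$. With $x=\mathbf 1_{\{r_j\}}$ every path ending at $r_j$ has weight $1$, so $\delta\equiv1$ is allowed and $\mathrm{LP}_{\rm pair}(A_j)\le1$.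

These are polynomial-size linear programs: replace $d_x$ by variables $d_{uv}$ with $d_{uu}\le x_u$ and $d_{uv'}\le d_{uv}+x_{v'}$ for every $u\in C$ and every edge $vv'$ of $G[C]$, in both orientations. Following a path, these constraints force $d_{uv}\le d_x(u,v)$; and $d=d_x$ satisfies them. Both programs are feasible ($x\equiv1$, $\delta\equiv1$), so rational optimal solutions are found in polynomial time. We use the same names for the optimal values. Both force $\|x\|>0$: as $G[C]$ is connected and each $b\in B$ has a neighbor in $C$, $x=0$ forces $\delta=0$. Apply Lemma 8 with $r=\frac1{16}$ to optimal solutions to get $S^{\rm bal}$ and $S^{\rm pair}$, and put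
$$\alpha=32\ln(n+1)\ge1 .$$

**Lemma 9.** $|S^{\rm bal}|\le\alpha\,\mathrm{LP}_{\rm bal}(C)$ and $|S^{\rm pair}|\le\alpha\,\mathrm{LP}_{\rm pair}(C)$. Every component $Z$ of $G[C\setminus S^{\rm bal}]$ has $|Z|\le\frac{13}{14}N_C$; in particular $S^{\rm bal}\ne\emptyset$. Every component $Z$ of $G[C\setminus S^{\rm pair}]$ has $|Z|\le\frac{13}{14}N_C$ or $|N(Z)\cap B|\le\frac{13}{14}\beta$; in particular $S^{\rm pair}\ne\emptyset$.

*Proof.* The sizes are Lemma 8. In the first case $\delta_{uv}\le d_x(u,v)<\frac18$ for all $u,v\in Z$. So $N_C^2/4\le N_C^2-\frac78|Z|^2$, that is, $|Z|^2\le\frac67N_C^2=\frac{168}{196}N_C^2<(\frac{13}{14}N_C)^2$. In the second case, if $v\in Z$ and $b\in N(Z)\cap B$, then $b$ has a neighbor $u\in Z$ and $\delta_{vb}\le d_x(v,u)<\frac18$. So $|Z|\,|N(Z)\cap B|\le\frac67N_C\beta<(\frac{13}{14})^2N_C\beta$, and one of the factors is small. If $S^{\rm bal}$ or $S^{\rm pair}$ were empty, then $Z=C$ would be a component with $N(Z)\cap B=B$, a contradiction. $\square$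

The next lemma bounds the balanced separator by the clique size of the optimum inside $C$. It is the usual fact that a chordal graph has a balanced clique separator.

**Lemma 10.** For every chordal $H'\supseteq G$ on $V$, $\mathrm{LP}_{\rm bal}(C)\le\omega(H'[C])$, the clique number of $H'[C]$. In particular $|S^{\rm bal}|\le\alpha\,\omega_C$ and $|S^{\rm bal}|\le\alpha(\mathrm{tw}(G)+1)$.

*Proof.* **Step 1: a balanced clique.** $H'[C]$ is chordal, and connected since $G[C]$ is. Take a perfect elimination ordering of it and its elimination forest. A root $v$ has $\mathrm{madj}(v)=\emptyset$, so by (5) $T_v$ is a union of components, and $T_v=C$. Hence there is a deepest $v$ with $|T_v|>N_C/2$. Let $Q=\{v\}\cup\mathrm{madj}(v)$, a clique. By (5) no edge joins $T_v\setminus\{v\}$ to a vertex outside $T_v\cup Q$, and by Lemma 6 none joins the subtrees of two children of $v$. So each component of $H'[C]-Q$ lies in the subtree of a child of $v$ or outside $T_v$, and has at most $N_C/2$ vertices. The same holds for $G[C\setminus Q]$.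

**Step 2: a feasible solution.** Set $x=\mathbf1_Q$, $\delta_{uv}=1$ for every ordered pair not both in one component of $G[C\setminus Q]$, and $\delta_{uv}=0$ otherwise. In the first case every $u$–$v$ path meets $Q$, so $d_x(u,v)\ge1$. The number of other pairs is $\sum_Z|Z|^2\le N_C^2/2$, so $\sum\delta\ge N_C^2/2$ and the solution is feasible, with value $|Q|\le\omega(H'[C])$.

For the last claims use Lemma 9 and take $H'=H$, or $H'$ a chordal supergraph of $G$ with clique number $\mathrm{tw}(G)+1$. $\square$

## The boundary-aware algorithm and its number of levels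

Start with the connected components of $G$ as clusters at level $1$, children of a formal root with $S=\emptyset$. Given a connected cluster $C$ with $B=N(C)$ and $\beta=|B|$:

- if $|C|=1$: $S=C$;
- if $|C|\ge2$ and $\beta\le28|S^{\rm bal}|$ (type 1): $S=S^{\rm bal}$;
- if $|C|\ge2$ and $\beta>28|S^{\rm bal}|$ (type 2): $S$ is the smaller of $S^{\rm bal}$ and $S^{\rm pair}$.

Recurse on the components of $G[C\setminus S]$, which form the next level. Output a bottom-up ordering as in Lemma 4. Write $S(C)$ for the separator chosen for $C$.

In type 2, $S^{\rm bal}\ne\emptyset$ gives $\beta>28$, so $\mathrm{LP}_{\rm pair}(C)$ is defined. By Lemma 9 always $S(C)\ne\emptyset$, and these sets are disjoint, so there are at most $n$ clusters and the algorithm is deterministic and runs in polynomial time. It produces a dissection of $G$. Always $|S(C)|=1$ with $|C|=1$, or $|S(C)|\le|S^{\rm bal}|$, so Lemma 10 gives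
$$|S(C)|\le\alpha\,\omega_C,\qquad|S(C)|\le\alpha(\mathrm{tw}(G)+1). \tag{9}$$

**Lemma 11.** The number of levels is at most some $D'=O(\log^2n)$, $D'\ge1$, depending only on $n$.

*Proof.* Let $Z$ be a child of $C$. By Lemma 9, either $|Z|\le\frac{13}{14}|C|$, or the step is of type 2 with $S=S^{\rm pair}$, $|S|\le|S^{\rm bal}|<\beta/28$ and $|N(Z)\cap B|\le\frac{13}{14}\beta$. In the latter case $N(Z)\subseteq(N(Z)\cap B)\cup S$, so $|N(Z)|\le\frac{13}{14}\beta+\frac1{28}\beta=\frac{27}{28}\beta$. Steps of the first kind occur at most $\log_{14/13}n$ times on a chain. Steps of the second kind need $28<\beta\le n$ and shrink the boundary, so at most $\log_{28/27}n+1$ of them are consecutive. Altogether this is $O(\log^2n)$. $\square$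

The constant $28$ does its work here: a boundary step removes at least $\frac1{14}\beta$ of the old boundary and adds less than $\frac1{28}\beta$.

## Charging the algorithm to the dissection $\mathcal X$

Fix $\mathcal X$ from Lemma 7. From here on $t$, $S_t$, $C_t$, $t(v)$ refer to $\mathcal X$. We need an upper bound for $|S(C)|\beta^p$ in type 2. The optimum does not know our cluster $C$ or its boundary $N(C)$, so we ask how much of that boundary a vertex $v$ sees from its place in $\mathcal X$.

**Definition.** For $v\in V$ let $X_v=C_{t(v)}$. For an algorithm cluster $C\ni v$ let $\mathrm{comp}_C(v)$ be the component of $G[C\cap X_v]$ containing $v$, and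
$$\Gamma(C)=\sum_{v\in C}\big|N(\mathrm{comp}_C(v))\setminus C\big|^p .$$

*Example.* On the path $a\,b\,c\,d\,e$ with the dissection given after Lemma 4 as $\mathcal X$, and $p=1$, let $C=\{a,b,c\}$, so $N(C)=\{d\}$. For $c$: $X_c=V$, $\mathrm{comp}_C(c)=C$, and $d$ is seen. For $b$: $\mathrm{comp}_C(b)=\{a,b\}$, whose only neighbor $c$ is in $C$. For $a$: $\mathrm{comp}_C(a)=\{a\}$, and nothing outside $C$ is seen. So $\Gamma(C)=1$.

Two things must be shown: $\Gamma$ is affordable in total (Lemma 12), and $\Gamma(C)$ is large enough to pay for one cluster (Lemma 13).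

**Lemma 12.** For each level $\tau$,
$$\sum_{C\text{ at level }\tau}\Gamma(C)\le12^p(p+1)\,D\,D'^{\,p}\alpha^p\,M .$$

*Proof.* **Step 1: where a seen vertex can lie.** Let $C$ be at level $\tau$ with proper ancestor clusters $C^{(1)}\supset\dots\supset C^{(\tau-1)}$ and $S^{(i)}=S(C^{(i)})$. By the property of dissections noted before Lemma 4, $N(C)\subseteq\bigcup_{i<\tau}S^{(i)}$. Let $u\in N(\mathrm{comp}_C(v))\setminus C$, so $u\in N(C)$. If $u\notin X_v$, then $u\in N(X_v)\subseteq N_H(X_v)$. Otherwise $u\in S^{(i)}\cap X_v$ for some $i$. So
$$|N(\mathrm{comp}_C(v))\setminus C|\le|N_H(X_v)|+\sum_{i<\tau}|S^{(i)}\cap X_v| .$$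
By convexity, and since $\tau\le D'$, the $p$-th power is at most
$$2^{p-1}\Big(|N_H(X_v)|^p+D'^{\,p-1}\sum_{i<\tau}|S^{(i)}\cap X_v|^p\Big).$$
Sum this over $v\in C$ and over the disjoint clusters of level $\tau$.

**Step 2: the first terms are paid by the cost of $\mathcal X$.** They sum to at most $\sum_t|S_t|\,|N_H(C_t)|^p\le KM$, by Lemma 7.

**Step 3: the other terms are paid by cliques in earlier clusters.** They sum to at most $D'^{\,p-1}\sum_{i<\tau}\sum_{E\text{ at level }i}\sum_{v\in E}|S(E)\cap X_v|^p$. For a fixed $E$, group by $t(v)$:
$$\sum_{v\in E}|S(E)\cap X_v|^p=\sum_t|S_t\cap E|\,|S(E)\cap C_t|^p\le\omega_E\sum_t|S(E)\cap C_t|^p\le\omega_E\,D\,|S(E)|^p .$$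
Here $S_t\cap E$ is a clique of $H[E]$; and at each of the at most $D$ depths of $\mathcal X$ the clusters $C_t$ are disjoint, so $\sum y_i^p\le(\sum y_i)^p$ applies. By (9) and (3) this is at most $D\alpha^p\omega_E^{p+1}\le(p+1)D\alpha^pf(E)$, and $\sum_{E\text{ at level }i}f(E)\le M$. With fewer than $D'$ values of $i$, the total is at most
$$2^{p-1}\big(6^p(p+1)D+D'^{\,p}(p+1)D\alpha^p\big)M\le12^p(p+1)DD'^{\,p}\alpha^pM. \qquad\square$$

**Lemma 13.** Let $C$ be an algorithm cluster with $|C|\ge2$ and $\beta=|N(C)|\ge1$. There is $S^*\subseteq C$ with $|S^*|(\beta/2)^p\le\Gamma(C)$ and $\min(\mathrm{LP}_{\rm bal}(C),\mathrm{LP}_{\rm pair}(C))\le|S^*|$.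

*Proof.* The idea is to follow the largest piece of $C$ down $\mathcal X$ and stop as soon as the piece is halved or has lost half of the boundary. Until then every separator vertex met sees more than half of the boundary.

**Step 1: the descent.** Let $B=N(C)$, let $t_0$ be the root of $\mathcal X$ and $W_0=C$, a component of $G[C\cap C_{t_0}]$. Given a component $W_i$ of $G[C\cap C_{t_i}]$: if $G[W_i\setminus S_{t_i}]$ has a component with more than $|C|/2$ vertices, necessarily unique, call it $W_{i+1}$. It is connected and contained in $C_{t_i}\setminus S_{t_i}$, so it lies in $C_{t_{i+1}}$ for one child $t_{i+1}$ of $t_i$. It is a component of $G[C\cap C_{t_{i+1}}]$: a neighbor of $W_{i+1}$ in $C\cap C_{t_{i+1}}\subseteq C\cap C_{t_i}$ lies in $W_i$, since $W_i$ is a component, and not in $S_{t_i}$; hence it lies in $W_{i+1}$. At a leaf $S_t=C_t$, so the process ends there at the latest.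

**Step 2: the stopping rule.** Let $j$ be the first index such that (a) $|N(W_j)\cap B|\le\beta/2$, or (b) $W_{j+1}$ does not exist. If (a) holds let $S^*=\bigcup_{i<j}(S_{t_i}\cap W_i)$; here $j\ge1$, as $N(W_0)\cap B=B$. Otherwise let $S^*=\bigcup_{i\le j}(S_{t_i}\cap W_i)$.

**Step 3: $\Gamma(C)$ pays for $S^*$.** Each $v\in S^*$, say $v\in S_{t_i}\cap W_i$, has $X_v=C_{t_i}$ and $\mathrm{comp}_C(v)=W_i$. As $W_i\subseteq C$, $N(W_i)\setminus C=N(W_i)\cap B$, and this has more than $\beta/2$ elements since (a) fails at $i$. So $\Gamma(C)\ge|S^*|(\beta/2)^p$.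

**Step 4: $S^*$ gives a feasible solution of one of the programs.** The parts of $S^*$ chosen after stage $i$ lie in $W_{i+1}$. So the components of $G[C\setminus S^*]$ are the following. For each $i<j$ there are the components of $G[W_i\setminus S_{t_i}]$ other than $W_{i+1}$; these have fewer than $|C|/2$ vertices, since $|W_{i+1}|>|C|/2$. In addition there is $W_j$ itself in case (a), or the components of $G[W_j\setminus S_{t_j}]$ in case (b) without (a).

In case (b) without (a), all components have at most $|C|/2$ vertices, and $x=\mathbf1_{S^*}$ is feasible for $\mathrm{LP}_{\rm bal}(C)$, exactly as in Step 2 of Lemma 10.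

In case (a), $W_j$ is a component of $G[C\setminus S^*]$ with more than $|C|/2$ vertices. There are at least $\beta/2$ vertices $b\in B\setminus N(W_j)$. For $v\in W_j$ and such $b$, every $u\in N(b)\cap C$ is outside $W_j$, so every $v$–$u$ path in $G[C]$ meets $S^*$. Hence $x=\mathbf1_{S^*}$, with $\delta_{vb}=1$ for these pairs and $0$ otherwise, has $\sum\delta_{vb}\ge\frac{|C|}2\cdot\frac\beta2$ and is feasible for $\mathrm{LP}_{\rm pair}(C)$. $\square$

## Adding up: Theorem 2

By Lemma 4 we have to bound $|S|(|S|+\beta)^p$ for each algorithm cluster $C$, with $S=S(C)$ and $\beta=|N(C)|$. The formal root costs nothing.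

**Single vertices.** If $|C|=1$, then $\Gamma(C)=\beta^p$ and $f(C)=1$, so the cost is $(1+\beta)^p\le2^{p-1}(f(C)+\Gamma(C))$.

**Type 1.** Here the boundary is at most $28$ times the separator, so cliques pay: the cost is at most $|S|(29|S|)^p\le29^p(\alpha\,\omega_C)^{p+1}\le29^p(p+1)\alpha^{p+1}f(C)$, by (9) and (3).

**Type 2.** Here the boundary dominates, and $\Gamma$ pays. We have $\beta>28$ and $|S|\le|S^{\rm bal}|<\beta/28$. By Lemmas 9 and 13,
$$|S|=\min(|S^{\rm bal}|,|S^{\rm pair}|)\le\alpha\min(\mathrm{LP}_{\rm bal}(C),\mathrm{LP}_{\rm pair}(C))\le\alpha|S^*| .$$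
So the cost is at most $\alpha|S^*|(\frac{29}{28}\beta)^p=(\frac{29}{14})^p\alpha|S^*|(\frac\beta2)^p\le3^p\alpha\,\Gamma(C)$.

**The sum.** Each cluster costs at most $29^p(p+1)\alpha^{p+1}f(C)+3^p\alpha\Gamma(C)$. On each of at most $D'$ levels, $\sum f\le M$, and Lemma 12 bounds $\sum\Gamma$. So for the output ordering $\pi$
$$\sum_vc_\pi(v)^p\le D'\big(29^p(p+1)\alpha^{p+1}+36^p(p+1)DD'^{\,p}\alpha^{p+1}\big)M\le2\cdot36^p(p+1)\,\alpha^{p+1}D\,D'^{\,p+1}M. \tag{10}$$

*Proof of Theorem 2.* For $p=1$, $M=\mathrm{OPT}(A)$ and (10) says that the number of nonzeros of the factor is at most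
$$144\,\alpha^2DD'^2\,\mathrm{OPT}(A)=O(\log^2n\cdot\log^3n\cdot\log^4n)\,\mathrm{OPT}(A)=O(\log^9n)\,\mathrm{OPT}(A). \qquad\blacksquare$$

## All $\ell_p$ norms, column sizes and tree height: Theorem 5

*Proof of Theorem 5.* **Item 1.** The algorithm and the bounds $D,D',\alpha$ do not depend on $p$ or $H$; only the comparison objects $H$, $M$, $\mathcal X$ do. So (10) holds for every $p\ge1$ for the same $\pi$, with $M=\min_\sigma\sum_vc_\sigma(v)^p$. Take $p$-th roots. We have $2(p+1)\le4^p$ for $p\ge1$: there is equality at $p=1$, and the right side grows faster. Also $\alpha,D,D'\ge1$ and $1+\frac1p\le2$. So the ratio is at most $36\cdot4\cdot\alpha^2DD'^2=O(\log^9n)$.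

**Item 2.** Let $v\in S(C)$. By Lemma 4 the column of $v$ is contained in $S(C)\cup N(C)$, hence in the union of the at most $D'$ separators on the chain of clusters from level $1$ to $C$. By (9) this union has at most $\alpha D'(\mathrm{tw}(G)+1)$ vertices, which bounds $c_\pi(v)$ and is $O(\log^3n)(\mathrm{tw}(G)+1)$.

**Item 3.** The elimination-tree parent of $v$ is in the column of $v$, so it lies in $S(C'')$ for some $C''$ on that chain. The chain from level $1$ to $C''$ is part of it. Iterating, all elimination-tree ancestors of $v$, and $v$, lie in the same union. So the height is at most $\alpha D'(\mathrm{tw}(G)+1)=O(\log^3n)(\mathrm{tw}(G)+1)$. Finally $\mathrm{tw}(G)+1\le\mathrm{td}(G)$: given a forest as in the definition of treedepth, join every vertex to all its ancestors. Ordered bottom-up, the later neighbors of each vertex are its proper ancestors, which form a clique; so this supergraph of $G$ is chordal. Its cliques are contained in root–leaf paths, so its clique number is the height of the forest. $\blacksquare$
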